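\title{A polynomial submersion $\mathbb{R}^3\to\mathbb{R}^2$ with a compact fiber}

\begin{abstract}
We show that there is a polynomial map $\mathbb{R}^3\to\mathbb{R}^2$ without critical points that has a nonempty compact fiber. The main tool is a transfer principle: if a smooth submersion $\mathbb{R}^n\to\mathbb{R}^k$ has a nonempty compact fiber $F$, then some polynomial submersion $\mathbb{R}^n\to\mathbb{R}^k$ has a fiber diffeomorphic to $F\sqcup F$. The polynomial map factors through a solid paraboloid, on which a high power of one coordinate controls the error of a polynomial approximation. We also identify the isotopy type of the fiber, show that a compact fiber of a submersion $\mathbb{R}^3\to\mathbb{R}^2$ has an even number of components, and treat some other dimensions.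
\end{abstract}

\section{Introduction}

A smooth map $f:\mathbb{R}^n\to\mathbb{R}^k$ is a \emph{submersion} if it has no critical points, that is, if $df(p)$ is onto for every $p$. Its fibers $f^{-1}(c)$ are closed submanifolds of dimension $n-k$, and near each point $f$ looks like a linear projection. For $n>k$ the fibers of a linear projection are noncompact. Can a fiber of a submersion be nonempty and compact? For functions it cannot.

\begin{lemma}\label{lem:k1}
For $n\ge2$, no smooth submersion $g:\mathbb{R}^n\to\mathbb{R}$ has a nonempty compact fiber.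
\end{lemma}

\begin{proof}
Suppose that $F=g^{-1}(0)$ is nonempty and lies in the interior of a closed ball $B$. The set $\mathbb{R}^n\setminus\operatorname{int}B$ is connected, so $g$ has a constant sign on it, say $g>0$. Since $dg\ne0$ on $F$, the function $g$ takes negative values near $F$. Hence the minimum of $g$ on $B$ is negative, it is attained in $\operatorname{int}B$, and it is a critical point.
\end{proof}

The next case is $n=3$, $k=2$, where a nonempty compact fiber $L$ is a link, a finite union of disjoint circles. Such an $f$ cannot be proper. Otherwise Ehresmann's theorem (a proper submersion to a connected manifold is a locally trivial fiber bundle) would exhibit $\mathbb{R}^3$ as a bundle over the contractible base $\mathbb{R}^2$, and $\mathbb{R}^3\cong\mathbb{R}^2\times L$ is absurd. So a compact fiber forces $f$ to stay bounded along some sequence tending to infinity. Smooth maps have room for this. By \cite[Theorem~4.1]{unlinking}, a result originally due to Hector, Peralta-Salas and Miyoshi, a framed link in an open oriented $3$-manifold that satisfies two topological conditions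 is a whole fiber of a smooth submersion to the plane; we recall the statement for $\mathbb{R}^3$ in Section~\ref{sec:link}. The following problem is posed in \cite{unlinking}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a polynomial map $f:\mathbb{R}^3\to\mathbb{R}^2$ that is a submersion and has a nonempty compact fiber?}
\medskip

One might guess that the answer is no. A smooth map can be changed near infinity without changing it on a ball, while a polynomial map is determined by its values on the ball. If one approximates a smooth example in the $C^1$ norm by a polynomial map on a large ball, then inside the ball one keeps a submersion and a copy of the link, but outside the ball nothing excludes critical points or unbounded components of the fiber. Nor can one stay inside the ball by composing with a polynomial map from $\mathbb{R}^3$ onto a bounded region, because nonconstant polynomials are unbounded. Nevertheless: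

\begin{theorem}\label{thm:A}
There is a polynomial submersion $f:\mathbb{R}^3\to\mathbb{R}^2$ with a nonempty compact fiber.
\end{theorem}

We deduce this from the smooth existence theorem and the following transfer principle.

\begin{theorem}\label{thm:B}
Let $n>k\ge1$, and let $g:\mathbb{R}^n\to\mathbb{R}^k$ be a $C^\infty$ submersion with a nonempty compact fiber $F$. Then there are a polynomial submersion $f:\mathbb{R}^n\to\mathbb{R}^k$ and $c\in\mathbb{R}^k$ such that $f^{-1}(c)$ is compact and diffeomorphic to $F\sqcup F$. One can take
\[
f(x,y,z,w)=G\bigl(x^2+u^2+|z|^2+|w|^2,\;u,\;z,\;w\bigr),\qquad u=1+x+x^2y,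
\]
with $x,y\in\mathbb{R}$, $z\in\mathbb{R}^{k-1}$, $w\in\mathbb{R}^{n-k-1}$ and $G:\mathbb{R}^n\to\mathbb{R}^k$ a polynomial map.
\end{theorem}

The idea is to replace the ball by a solid paraboloid $P=\{t\ge|v|^2\}$. This region is unbounded, so a polynomial map $\sigma:\mathbb{R}^n\to P$ can cover its interior; the map that we use covers it twice, which accounts for $F\sqcup F$ (Section~\ref{sec:fold}). On the other hand the height $t$ controls all other coordinates on $P$, so a high power of $t$ outgrows any given polynomial there. We transplant $g$ into the tip of $P$ so that it becomes a linear projection higher up (Section~\ref{sec:model}), approximate on a compact part of $P$, and add a high power of $t$ that overrides the approximating polynomial on the rest (Section~\ref{sec:poly}). Section~\ref{sec:link} supplies the smooth example in $\mathbb{R}^3$. Section~\ref{sec:isotopy} shows that the two copies of $F$ are embedded as $F$ and its mirror image, Section~\ref{sec:constraints} shows that a compact fiber in $\mathbb{R}^3$ has an even number of circles, and Section~\ref{sec:dims} treats other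 dimensions.

\section{A fold onto a paraboloid}\label{sec:fold}

We use two copies of $\mathbb{R}^n$, one with coordinates $(x,y,z,w)$ as in Theorem~\ref{thm:B} and one with coordinates $(t,v)$, where $v=(u,z,w)\in\mathbb{R}\times\mathbb{R}^{k-1}\times\mathbb{R}^{n-k-1}$. For the Problem, $z$ is one real variable and $w$ is absent. Put
\[
P=\{t\ge|v|^2\},\qquad P_T=P\cap\{t\le T\},\qquad \pi(t,v)=(t,z)\in\mathbb{R}^k .
\]
Each $P_T$ is compact, and $|v|\le\sqrt t$ on $P$. Let $H_\pm=\{\pm x>0\}$, and define the polynomial map
\[
\sigma:\mathbb{R}^n\to P,\qquad \sigma(x,y,z,w)=(x^2+|v|^2,\,v),\qquad v=(u,z,w),\quad u=1+x+x^2y .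
\]

\subsection*{The plane}
Let $n=2$, $k=1$, so that $P=\{t\ge u^2\}$ and $\pi=t$. The obvious double cover of $\operatorname{int}P$ is the fold $(x,u)\mapsto(x^2+u^2,u)$. Its composition with $\pi$ is $x^2+u^2$, which has a critical point over the vertex of $P$. The substitution $u=1+x+x^2y$ removes it. Indeed, for
\[
h=\pi\circ\sigma=x^2+u^2,\qquad h_y=2ux^2,\qquad h_x=2x+2u(1+2xy),
\]
a critical point has $x=0$ or $u=0$. If $x=0$, then $u=1$ and $h_x=2$. If $u=0$, then $x\ne0$ and $h_x=2x\neq0$. So $h$ is a submersion. For $x\ne0$ the map $y\mapsto u$ is a bijection of $\mathbb{R}$, so each half-plane $H_\pm$ maps bijectively onto $\operatorname{int}P$, while the line $x=0$ collapses to the boundary point $(t,u)=(1,1)$. The rest of $\partial P$ has been sent to infinity. For $0<c<1$ the circle $x^2+u^2=c$ becomes the pair of curves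
\[
x=\pm\sqrt{c-u^2},\qquad y=(u-1-x)/x^2,\qquad |u|<\sqrt c ,
\]
on which $y\to-\infty$ at both ends. This is the failure of properness that we need.

Two features matter. The fold line $x=0$ maps into $\{t\ge1\}$, and the preimage of a compact subset of $\operatorname{int}P$ is compact. So we may replace $\pi$ by any submersion $G$ that behaves like $\pi$ for $t\ge1$, and a compact fiber of $G$ in $\operatorname{int}P\cap\{t<1\}$ pulls back to two copies of itself. In the plane there is no such $G$, by Lemma~\ref{lem:k1}; in higher dimensions $g$ will provide one.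

Each term of $u$ has a task. The constant $1$ lifts the image of $\{x=0\}$ to $t\ge1$. The term $x$ gives $\partial_xu=1$ there. The factor $x^2$ in front of $y$ makes this hold for all $y$: with $u=1+x+xy$ both $\partial_xu$ and $\partial_yu$ vanish at $(0,-1)$, and $h$ has a critical point there.

\subsection*{The general case}
At a point $(t,v)\in P$ with $t\ge1$, call a family of tangent vectors
\[
\xi_0=\partial_t+\alpha_0\partial_u,\qquad \xi_i=\partial_{z_i}+\alpha_i\partial_u\quad(1\le i\le k-1)
\]
an \emph{admissible frame} if $|\alpha_i|\le\sqrt t$ for all $i$. The differential of $\pi$ maps it to the standard basis of $\mathbb{R}^k$.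

\begin{lemma}\label{lem:sigma}
\begin{enumerate}
\item[(a)] The Jacobian determinant of $\sigma$ is $2x^3$, and $\sigma$ restricts to diffeomorphisms $\sigma_\pm:H_\pm\to\operatorname{int}P$.
\item[(b)] If $p\in\{x=0\}$, then $\sigma(p)\in\partial P\cap\{t\ge1\}$, and the image of $d\sigma(p)$ contains an admissible frame at $\sigma(p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The shear $(t,v)\mapsto(t-|v|^2,v)$ has determinant $1$ and turns $\sigma$ into $(x^2,u,z,w)$, whose determinant is $\partial(x^2,u)/\partial(x,y)=2x\cdot x^2$. The smooth maps given by $x=\pm\sqrt{t-|v|^2}$, $y=(u-1-x)/x^2$ and the same $z,w$ are inverse to $\sigma_\pm$.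

(b) For $x=0$ we have $u=1$, $\partial_xu=1$ and $t=|v|^2=1+|z|^2+|w|^2\ge1$. Moreover $\partial_xt=2x+2u\,\partial_xu=2$ and $\partial_{z_i}t=2z_i$, so $d\sigma(\partial_x)=2\partial_t+\partial_u$ and $d\sigma(\partial_{z_i})=\partial_{z_i}+2z_i\partial_t$. Hence
\[
d\sigma(\tfrac12\partial_x)=\partial_t+\tfrac12\partial_u,\qquad d\sigma(\partial_{z_i}-z_i\partial_x)=\partial_{z_i}-z_i\partial_u ,
\]
and these vectors form an admissible frame, since $\frac12\le\sqrt t$ and $|z_i|\le\sqrt t$.
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $G:\mathbb{R}^n\to\mathbb{R}^k$ be smooth and $c\in\mathbb{R}^k$. Suppose that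
\begin{enumerate}
\item[(G1)] $dG$ is onto at every point of $P$;
\item[(G2)] at every point of $P\cap\{t\ge1\}$, $dG$ maps every admissible frame to a basis of $\mathbb{R}^k$;
\item[(G3)] $F_1=G^{-1}(c)\cap P$ is a compact subset of $\operatorname{int}P$.
\end{enumerate}
Then $f=G\circ\sigma$ is a submersion, and $f^{-1}(c)=\sigma_+^{-1}(F_1)\sqcup\sigma_-^{-1}(F_1)$ is compact and diffeomorphic to $F_1\sqcup F_1$.
\end{proposition}

\begin{proof}
For $x\neq0$ the map $d\sigma$ is invertible, so $df$ is onto by (G1). For $x=0$ it is not invertible, but $df$ is onto by Lemma~\ref{lem:sigma}(b) and (G2). Since $\sigma(\{x=0\})\subset\partial P$ misses $F_1$, the fiber lies in $H_+\cup H_-$, and Lemma~\ref{lem:sigma}(a) describes it.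
\end{proof}

It remains to find a polynomial $G$ with (G1)--(G3) and $F_1\cong F$. By Lemma~\ref{lem:k1} the hypothesis of Theorem~\ref{thm:B} is never satisfied when $k=1$, so in Sections~\ref{sec:model} and~\ref{sec:poly} we assume $k\ge2$.

\section{The smooth model}\label{sec:model}

Translate the target so that $F=g^{-1}(0)$. We first build a smooth map that has $F$ as a fiber in the tip of $P$ and equals $\pi$ on a band above the tip. Let $e_1,\dots,e_k$ be the standard basis of $\mathbb{R}^k$.

\begin{lemma}\label{lem:model}
There are a smooth submersion $G_0:\mathbb{R}^n\to\mathbb{R}^k$, a point $c=c_1e_1$ with $c_1<1$, an orientation-preserving diffeomorphism $j$ of $\mathbb{R}^n$, a rotation $A\in SO(k)$ and $\eta>0$ such that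
\begin{enumerate}
\item[(a)] $G_0=\pi$ on a neighborhood of $P\cap\{1\le t\le4\}$;
\item[(b)] $F_0:=G_0^{-1}(c)$ equals $j^{-1}(F)$ and lies in $\operatorname{int}P\cap\{t<1\}$;
\item[(c)] $G_0=c+\eta^{-1}A\,(g\circ j)$ on a neighborhood of $F_0$.
\end{enumerate}
\end{lemma}

Near any point a submersion is close to an affine map, so (a) alone can be obtained from a small affine chart centered anywhere. The difficulty is to have (b) as well. We must move $F$ into the tip of the small paraboloid without disturbing the part $t\ge1$, and this is possible if $F$ lies in the half-space $\{t<1\}$ of the chart. The boundary of that half-space is a level hyperplane of the first component of the linearized map. So we need a point at which such a hyperplane leaves $F$ on its lower side, and a maximum of $|g|$ on a ball is such a point.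

\begin{proof}
\emph{The base point.} Let $B$ be a closed ball centered at $0$ with $F\subset\operatorname{int}B$; this is where compactness of $F$ first enters. Let $q\in B$ be a maximum point of $|g|^2$ on $B$. Then $m:=|g(q)|>0$, because $g\ne0$ on $\partial B$. Since $dg(q)$ is onto, the linear form $d|g|^2(q)=2\langle g(q),dg(q)\,\cdot\,\rangle$ is nonzero. Hence $q\in\partial B$. The form vanishes on $T_q\partial B$ and is nonnegative on the outward unit normal $\nu$, so it is a positive multiple of $\langle\nu,\cdot\rangle$. As $k\ge2$, there is $A\in SO(k)$ with $Ag(q)=me_1$. Put $g'=Ag$. Then $d|g'|^2(q)=2m\,dg'_1(q)$, so $dg'_1(q)=\mu\langle\nu,\cdot\rangle$ with $\mu>0$. The half-space $U=\{p:\langle p-q,\nu\rangle<0\}$ contains $\operatorname{int}B$, hence $F$.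

\emph{Linearization near $q$.} Let $\ell(p)=me_1+dg'(q)(p-q)$, let $\chi$ be a smooth cutoff function equal to $1$ on the ball of radius $\frac12$ and supported in the unit ball, and put
\[
\tilde g(p)=g'(p)+\chi\bigl((p-q)/r\bigr)\bigl(\ell(p)-g'(p)\bigr).
\]
On the ball $B(q,r)$ we have $\ell-g'=O(r^2)$ and $d\ell-dg'=O(r)$, and the differential of the cutoff is $O(1/r)$. Thus $\tilde g-g'$ and its differential are $O(r)$. For small $r$, on $B(q,r)$ the maps $g'$ and $\tilde g$ are close to $me_1\neq0$ and $d\tilde g$ is close to the surjection $dg'(q)$; outside $B(q,r)$ we have $\tilde g=g'$. So $\tilde g$ is a submersion, $\tilde g^{-1}(0)=F$, $\tilde g=Ag$ near $F$, and $\tilde g=\ell$ on $B(q,r/2)$.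

\emph{The affine chart.} The kernel of $dg'(q)$ has dimension $n-k=1+(n-k-1)$. Let $\Lambda$ be a linear isomorphism of $\mathbb{R}^n$ that sends $\partial_u$ and the $\partial_{w_i}$ to a basis of this kernel, and $\partial_t,\partial_{z_1},\dots,\partial_{z_{k-1}}$ to preimages of $e_1,\dots,e_k$. Then $dg'(q)\Lambda=\pi$, and after changing the sign of $\Lambda\partial_u$ if necessary, $\det\Lambda>0$. The first component gives $\langle\nu,\Lambda(t,v)\rangle=t/\mu$. Put $j_0(t,v)=q+\eta\Lambda(t-1,v)$, with $\eta>0$ so small that $j_0(P_4)$ lies in the open ball $B(q,r/2)$. Then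
\begin{equation}\label{eq:chart}
j_0(\{t<1\})=U,\qquad \ell\circ j_0=me_1+\eta(\pi-e_1).
\end{equation}

\emph{Compression.} Let $p_0=j_0(\frac12,0)$, and let $D$ be a ball about $p_0$ contained in $j_0(\operatorname{int}P\cap\{t<1\})$. The convex hull $K$ of $F\cup\{p_0\}$ is a compact subset of the convex open set $U$. Let $\chi_1$ be a cutoff function with compact support in $U$ and equal to $1$ on $K$. The flow of the vector field $-\chi_1(p)(p-p_0)$ acts on $K$ by $p\mapsto p_0+e^{-s}(p-p_0)$, since these curves stay in $K$. For large $s$ the time-$s$ map $\kappa$ satisfies $\kappa(F)\subset D$. It preserves orientation and has compact support in $U$, so by \eqref{eq:chart} there is $\delta>0$ with $\kappa=\mathrm{id}$ on $j_0(\{t>1-\delta\})$.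

\emph{The map $G_0$.} Put $j=\kappa^{-1}\circ j_0$, $c=(1-m/\eta)e_1$ and $G_0=c+\eta^{-1}\,\tilde g\circ j$. This is a submersion, $c_1<1$, and (c) holds. On the open set $\{t>1-\delta\}\cap j_0^{-1}(B(q,r/2))$, which contains $P\cap\{1\le t\le4\}$, we have $\tilde g\circ j=\ell\circ j_0$, so $G_0=\pi$ by \eqref{eq:chart}. Finally $G_0^{-1}(c)=j^{-1}(F)=j_0^{-1}(\kappa(F))\subset j_0^{-1}(D)$, which gives (b).
\end{proof}

\section{From the smooth model to a polynomial}\label{sec:poly}

Write $G_0=\pi+\psi$. The smooth map $\psi:\mathbb{R}^n\to\mathbb{R}^k$ vanishes, with its differential, on $P\cap\{1\le t\le4\}$. For a compact set $K$ let $\|h\|_{C^1(K)}$ be the maximum over $K$ of $|h|$ and of the operator norm $\|dh\|$. We shall approximate $\psi$ by a polynomial map $S$ on $P_4$ and add to $\pi+S$ the term $(t/2)^M(1,z)$. For large $M$ this term is negligible for $t\le1$, dominates $S$ for $t\ge4$, and does no harm in between (Figure~\ref{fig:zones}).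

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=0.85]
\fill[gray!15] plot[domain=-2.25:2.25,samples=50] (\x,{\x*\x}) -- cycle;
\draw[thick] plot[domain=-2.25:2.25,samples=50] (\x,{\x*\x});
\draw[->] (-2.5,0)--(2.5,0) node[right] {$u$};
\draw[dashed] (-1,1)--(1,1);
\draw[dashed] (-2,4)--(2,4);
\node[left] at (-1,1) {$t=1$};
\node[left] at (-2,4) {$t=4$};
\draw (0,0.55) ellipse (0.22 and 0.2);
\node at (0.4,0.6) {\small $F_0$};
\node at (0,2.5) {\small $G_0=\pi$ and $S$ is small};
\node at (0,4.55) {\small $(t/2)^M$ dominates $S$};
\node[circle,fill,inner sep=1.4pt] at (1,1) {};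
\node[right] at (1.05,0.9) {\small $\sigma(\{x=0\})$};
\end{tikzpicture}
\caption{The slice $z=0$, $w=0$ of the paraboloid $P=\{t\ge|v|^2\}$ and the three zones for the polynomial map $G=\pi+S+(t/2)^M(1,z)$. For $t\le1$, $G$ is $C^1$-close to the smooth submersion $G_0$, whose compact fiber $F_0$ is drawn schematically. The hyperplane $x=0$, where $\sigma$ is not a local diffeomorphism, maps into the part of $\partial P$ where $u=1$, hence $t\ge1$.}
\label{fig:zones}
\end{figure}

\subsection*{The fiber survives small perturbations}
Fix a compact neighborhood $N$ of $F_0$ in $\operatorname{int}P\cap\{t<1\}$. By an \emph{ambient isotopy} we mean a smooth family $(\varphi_s)_{0\le s\le1}$ of diffeomorphisms of $\mathbb{R}^n$ with $\varphi_0=\mathrm{id}$.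

\begin{lemma}\label{lem:stable}
There is $\varepsilon_0>0$ with the following property. If $G:\mathbb{R}^n\to\mathbb{R}^k$ is smooth and $\|G-G_0\|_{C^1(P_1)}<\varepsilon_0$, then $dG$ is onto at all points of $P_1$, and there is an ambient isotopy $(\varphi_s)$ supported in a compact subset of $\operatorname{int}N$ with $\varphi_1(F_0)=G^{-1}(c)\cap P_1$ and $G\circ\varphi_1=G_0$ near $F_0$.
\end{lemma}

\begin{proof}
By compactness there is $\varepsilon_0>0$ such that $|dG_0(p)^{\mathsf T}\xi|\ge\varepsilon_0|\xi|$ for $p\in P_1$, $\xi\in\mathbb{R}^k$, and $|G_0-c|\ge2\varepsilon_0$ on $P_1\setminus\operatorname{int}N$. Let $G$ be as stated and $G_s=G_0+s(G-G_0)$, $0\le s\le1$. Then $dG_s^{\mathsf T}$ is injective, so $dG_s$ is onto, on $P_1$; and $|G_s-c|>\varepsilon_0$ on $P_1\setminus\operatorname{int}N$.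

We look for a time-dependent vector field along whose flow $G_s$ is constant near the fiber. Let $\chi_2:\mathbb{R}^k\to[0,1]$ be smooth, supported in the closed ball of radius $\varepsilon_0/2$ about $c$, and equal to $1$ on a smaller open ball $V$ about $c$. On $\operatorname{int}N$ put
\[
Y_s=-(\chi_2\circ G_s)\;dG_s^{\mathsf T}\bigl(dG_s\,dG_s^{\mathsf T}\bigr)^{-1}(G-G_0),
\]
and put $Y_s=0$ elsewhere. The set of $(p,s)\in P_1\times[0,1]$ with $|G_s(p)-c|\le\varepsilon_0/2$ is a compact subset of $\operatorname{int}N\times[0,1]$, so $Y_s$ is smooth, and its flow $\varphi_s$ is an ambient isotopy with compact support in $\operatorname{int}N$. For $p\in\operatorname{int}N$ the curve $\gamma(s)=G_s(\varphi_s(p))$ satisfies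
\[
\gamma'(s)=(G-G_0)(\varphi_s(p))+dG_s(Y_s)=\bigl(1-\chi_2(\gamma(s))\bigr)\,(G-G_0)(\varphi_s(p)).
\]
Regard this as a differential equation for $\gamma$, with the last factor as a given function of $s$. Every constant in $V$ is a solution, so by uniqueness $\gamma$ is constant as soon as it meets $V$. Hence $G\circ\varphi_1=G_0$ on $\operatorname{int}N\cap G_0^{-1}(V)$, and for $p\in\operatorname{int}N$ we have $G(\varphi_1(p))=c$ if and only if $G_0(p)=c$. As $G^{-1}(c)\cap P_1\subset\operatorname{int}N=\varphi_1(\operatorname{int}N)$, the lemma follows.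
\end{proof}

\subsection*{The polynomial map}
Recall the $C^1$ form of the Weierstrass theorem: a smooth map on $\mathbb{R}^n$ can be approximated in $C^1(K)$ by polynomial maps, for each compact $K$. (Multiply by a compactly supported cutoff equal to $1$ near $K$ and convolve with a narrow Gaussian. Derivatives commute with the convolution, so the result is $C^1$-close; it is the restriction of an entire function on $\mathbb{C}^n$, whose Taylor polynomials converge in $C^1$ on compact sets.) Let
\[
\varepsilon=\min\bigl\{\varepsilon_0/2,\ 1/(20\sqrt k),\ (1-c_1)/2\bigr\},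
\]
and choose a polynomial map $S$ with $\|S-\psi\|_{C^1(P_4)}<\varepsilon$. In particular
\begin{equation}\label{eq:middle}
|S|,\ \|dS\|<\varepsilon\quad\text{on }P\cap\{1\le t\le4\}.
\end{equation}
For $t\ge4$ we know only that $S$ is a polynomial. But on $P\cap\{t\ge 4\}$ every coordinate has absolute value at most $t$, so a monomial of degree at most $d$ is bounded by $t^d$. Thus there are $C,d\ge1$ with
\begin{equation}\label{eq:top}
|S|,\ \|dS\|\le Ct^d\quad\text{on }P\cap\{t\ge4\}.
\end{equation}
This is the step for which the paraboloid was chosen: on a half-space $\{t\ge0\}$ no such bound holds. For an integer $M\ge2$ put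
\[
G=\pi+S+(t/2)^M(1,z)=\bigl(a(t),\,b(t)z\bigr)+S,\qquad a=t+(t/2)^M,\quad b=1+(t/2)^M .
\]
All $k$ components need reinforcement, since $dS$ can lower the rank in any of them. A power of $z_i$ would not do for the component $z_i$, because it is small where $z_i$ is small and $t$ is large; hence the factor $b(t)$. For $t\ge0$ we have $b'=\frac M2(t/2)^{M-1}$ and
\begin{equation}\label{eq:ab}
a'=1+b'\ge1,\qquad b\ge1,\qquad 0\le b'\le a' .
\end{equation}
For $t\ge4$ we have $t/2\ge\sqrt t$, so $a'$, $b$ and $(t/2)^M$ are all at least $(t/2)^{M-1}\ge t^{(M-1)/2}$. Choose $M$ so large that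
\begin{equation}\label{eq:M}
\bigl\|(t/2)^M(1,z)\bigr\|_{C^1(P_1)}<\varepsilon_0/2,\qquad t^{(M-1)/2}>4\sqrt k\,C\,t^{d+1}\quad\text{for all }t\ge4 .
\end{equation}
The first condition can be met because $|(1,z)|\le\sqrt2$ on $P_1$, so that the norm is at most $(\sqrt2M+1)2^{-M}$. The second holds once $4^{(M-1)/2-d-1}>4\sqrt k\,C$.

\subsection*{Domination}
Consider (G2) for $n=3$, $k=2$. With $s_{ij}$ the components of $dS(\xi_j)$,
\[
\det\begin{pmatrix}a'+s_{00}&s_{01}\\ b'z+s_{10}&b+s_{11}\end{pmatrix}
=a'b+\bigl(bs_{00}+a's_{11}-b'z\,s_{01}\bigr)+\bigl(s_{00}s_{11}-s_{01}s_{10}\bigr).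
\]
The new term creates a large entry $b'z$ below the diagonal, but $|b'z|\le a'\sqrt t$. So after division by $a'b$ each correction is bounded by $\sqrt t\,\max|s_{ij}|/\min(a',b)$ or by the square of that quantity, and the determinant is positive when this quantity is small. The general case is the same.

\begin{lemma}\label{lem:dom}
The map $G$ satisfies \textup{(G2)}.
\end{lemma}

\begin{proof}
Let $(t,v)\in P$, $t\ge1$, and let $\xi_0,\dots,\xi_{k-1}$ be an admissible frame. The map $(a,bz)$ does not depend on $u$, so
\[
dG(\xi_0)=(a',b'z)+s_0,\qquad dG(\xi_i)=b\,e_{i+1}+s_i\quad(i\ge1),\qquad s_i=dS(\xi_i),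
\]
with $|s_i|\le(1+\sqrt t)\|dS\|$. Form the matrix with these columns, and divide the first column by $a'$ and the others by $b$. The result is $T+E$, where
\[
T=\begin{pmatrix}1&0\\ \zeta&I\end{pmatrix},\qquad T^{-1}=\begin{pmatrix}1&0\\ -\zeta&I\end{pmatrix},\qquad \zeta=\frac{b'}{a'}\,z .
\]
By \eqref{eq:ab}, $|\zeta|\le\sqrt t$, so $\|T^{-1}\|\le1+\sqrt t$. The operator norm of $E$ is at most $\sqrt k$ times the length of its longest column, so $\|E\|\le\sqrt k\,(1+\sqrt t)\|dS\|/\min(a',b)$. The matrix $T+E=T(I+T^{-1}E)$ is invertible if $\|T^{-1}\|\,\|E\|<1$, hence if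
\[
\sqrt k\,(1+\sqrt t)^2\,\|dS\|<\min(a',b).
\]
For $1\le t\le4$ the left side is at most $9\sqrt k\,\varepsilon\le9/20$ by \eqref{eq:middle}, and the right side is at least $1$. For $t\ge4$ we have $(1+\sqrt t)^2\le4t$, so by \eqref{eq:top} and \eqref{eq:M} the left side is at most $4\sqrt k\,Ct^{d+1}<t^{(M-1)/2}\le\min(a',b)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We verify the hypotheses of Proposition~\ref{prop:reduction}; (G2) is Lemma~\ref{lem:dom}. Since $G-G_0=(S-\psi)+(t/2)^M(1,z)$, we have $\|G-G_0\|_{C^1(P_1)}<\varepsilon+\varepsilon_0/2\le\varepsilon_0$, and Lemma~\ref{lem:stable} applies. It gives (G1) on $P_1$, and (G2) gives (G1) for $t\ge1$.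

For (G3) we show that the first component $a+S_1$ of $G$ exceeds $c_1$ on $P\cap\{t\ge1\}$; this is where $c_1<1$ is used. For $1\le t\le4$ it is at least $1-\varepsilon>c_1$ by \eqref{eq:middle}. For $t\ge4$ it is at least $t+(t/2)^M-Ct^d\ge t>c_1$ by \eqref{eq:top} and \eqref{eq:M}. Hence $F_1=G^{-1}(c)\cap P=G^{-1}(c)\cap P_1=\varphi_1(F_0)$, a compact subset of $\operatorname{int}N\subset\operatorname{int}P$ that is diffeomorphic to $F_0=j^{-1}(F)$. So $f=G\circ\sigma$ is a polynomial submersion of the stated form, and $f^{-1}(c)\cong F\sqcup F$ is compact.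
\end{proof}

\section{A smooth example in $\mathbb{R}^3$}\label{sec:link}

Let $F\subset\mathbb{R}^n$ be a submanifold of codimension $k$. A \emph{framing} of $F$ is a trivialization of its normal bundle $T\mathbb{R}^n|_F/TF$; it is represented by vector fields $\nu_1,\dots,\nu_k$ along $F$ whose classes form a basis at each point. A fiber of a submersion $g$ has the \emph{induced framing}, defined by $dg(\nu_i)=e_i$.

A \emph{link} is a nonempty compact $1$-dimensional submanifold $L\subset\mathbb{R}^3$ without boundary. An \emph{oriented framed link} is a link with a framing $(\nu_1,\nu_2)$ and the orientation by the unit tangent $\tau$ for which $(\nu_1,\nu_2,\tau)$ is a positive basis. It is \emph{null-cobordant} if there is a compact surface $V\subset\mathbb{R}^3\times[0,\infty)$, transverse to $\mathbb{R}^3\times\{0\}$, with $\partial V=V\cap(\mathbb{R}^3\times\{0\})=L\times\{0\}$, and a framing of $V$ that restricts to the given one on $L$. The framing \emph{extends over $\mathbb{R}^3$} if the map $(\nu_1,\nu_2,\tau):L\to GL_3^+(\mathbb{R})$ extends to a smooth map $\mathbb{R}^3\to GL^+_3(\mathbb{R})$,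 that is, to a trivialization of $T\mathbb{R}^3$. We use the following case of the theorem quoted in the introduction.

\begin{theorem}[{\cite[Theorem~4.1]{unlinking}}]\label{thm:smooth}
Let $L\subset\mathbb{R}^3$ be an oriented framed link that is null-cobordant and whose framing extends over $\mathbb{R}^3$. Then there are a smooth submersion $g:\mathbb{R}^3\to\mathbb{R}^2$ and a point $y_0\in\mathbb{R}^2$ such that $g^{-1}(y_0)=L$ and the framing induced by $g$ is the given one.
\end{theorem}

Let $R_i(\theta)\in SO(3)$ be the rotation by $\theta$ about the $i$-th coordinate axis. Recall that $GL_3^+(\mathbb{R})$ deformation retracts onto $SO(3)$ and that $\pi_1(SO(3))=\mathbb{Z}/2$ is generated by a full turn about an axis. On the unit circle $C\subset\{p_3=0\}$ let $n=(\cos\theta,\sin\theta,0)$ and $\tau=n\times e_3=(\sin\theta,-\cos\theta,0)$. The obvious framing $(n,e_3)$ gives the frame $(n,e_3,\tau)=R_3(\theta)R_1(\pi/2)$, which is a full turn and so does not extend over $\mathbb{R}^3$. We therefore twist the framing once,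
\[
\nu_1=\cos\theta\;n+\sin\theta\;e_3,\qquad \nu_2=-\sin\theta\;n+\cos\theta\;e_3 .
\]
A single circle cannot satisfy both hypotheses of Theorem~\ref{thm:smooth}, by Proposition~\ref{prop:D} below, so we add a mirror copy. Let $\rho(p_1,p_2,p_3)=(p_1,p_2,2-p_3)$, with differential $\Delta=\operatorname{diag}(1,1,-1)$, and let $L=C\sqcup\rho(C)$, where $\rho(C)$ has the framing $(\Delta\nu_1,\Delta\nu_2)$ and the orientation $-\Delta\tau$.

\begin{lemma}\label{lem:link}
The oriented framed link $L$ satisfies the hypotheses of Theorem~\ref{thm:smooth}.
\end{lemma}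

\begin{proof}
\emph{$L$ is null-cobordant.} In $\mathbb{R}^4$ the reflection $\rho$ is the end of a rotation about the plane $\{p_3=1,\,p_4=0\}$, namely $\rho_\phi(p_1,p_2,1+s)=(p_1,p_2,1+s\cos\phi,-s\sin\phi)$, $0\le\phi\le\pi$. The circle $C$, on which $s=-1$, sweeps out the annulus
\[
V=\{(\cos\theta,\sin\theta,1-\cos\phi,\sin\phi)\}\subset\mathbb{R}^3\times[0,\infty),
\]
the product of a circle and a half circle, with $\partial V=L\times\{0\}$. Its tangent plane is spanned by $\tau$ and $(0,0,\sin\phi,\cos\phi)$, so $V$ meets $\{p_4=0\}$ orthogonally. Its normal plane has the basis $n=d\rho_\phi(n)$ and $(0,0,\cos\phi,-\sin\phi)=d\rho_\phi(e_3)$. Hence $(d\rho_\phi\nu_1,d\rho_\phi\nu_2)$ is a framing of $V$, and it restricts to the given framing at $\phi=0$ and $\phi=\pi$.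

\emph{The framing extends.} On $C$ the frame is $(\nu_1,\nu_2,\tau)=(n,e_3,\tau)R_3(\theta)=E_{\pi/2}(\theta)$, where $E_s(\theta)=R_3(\theta)R_1(s)R_3(\theta)$. The matrix $Q=R_1(\pi)=\operatorname{diag}(1,-1,-1)$ satisfies $QR_3(\theta)=R_3(-\theta)Q$, so $E_\pi(\theta)=Q$, and $E_s$, $\pi/2\le s\le\pi$, is a homotopy from the frame to the constant $Q$. On $\rho(C)$ the frame is $(\Delta\nu_1,\Delta\nu_2,-\Delta\tau)=\Delta E_{\pi/2}\Delta$, and $\Delta E_s\Delta$ is a homotopy in $SO(3)$ to $\Delta Q\Delta=Q$. Let $\beta:[0,\infty)\to[\pi/2,\pi]$ be smooth, equal to $\pi/2$ near $0$ and to $\pi$ on $[\frac13,\infty)$. At a point at distance $r<\frac12$ from $L$ whose nearest point of $L$ has angle $\theta$, take $E_{\beta(r)}(\theta)$ near $C$ and $\Delta E_{\beta(r)}(\theta)\Delta$ near $\rho(C)$; elsewhere take $Q$. This is a smooth extension $\mathbb{R}^3\to SO(3)$.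
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:link} and Theorem~\ref{thm:smooth}, $L$ is a fiber of a smooth submersion $\mathbb{R}^3\to\mathbb{R}^2$. Theorem~\ref{thm:B} with $n=3$, $k=2$ gives a polynomial submersion with a fiber consisting of four circles.
\end{proof}

\section{The isotopy type of the fiber}\label{sec:isotopy}

Let $F',F''\subset\mathbb{R}^n$ be compact submanifolds. We call them \emph{isotopic} if there is a smooth family $(\Phi_s)_{0\le s\le1}$ of embeddings into $\mathbb{R}^n$ of an open neighborhood of $F'$, with $\Phi_0$ the inclusion and $\Phi_1(F')=F''$. By the isotopy extension theorem, such a family agrees near $F'$ with an ambient isotopy. If $F'$ and $F''$ are framed and $d\Phi_1$ carries one framing to the other, they are \emph{framed isotopic}. Both relations are equivalence relations. If $F'$ and $F''$ are fibers of submersions $g'$ and $g''$ and $g'-g''\circ\Phi_1$ is constant near $F'$, then $d\Phi_1$ respects the induced framings. The \emph{mirror image} of $F'$ is $\mathrm r(F')$, where $\mathrm r(x,y,z,w)=(-x,y,z,w)$. The \emph{split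 union} of two links is obtained by placing isotopic copies of them on opposite sides of a plane.

\begin{theorem}\label{thm:C}
Let $k\ge2$. In Theorem~\ref{thm:B} one can moreover arrange the following. The part $F_+$ of $f^{-1}(c)$ in $\{x>0\}$, framed by $f$, is framed isotopic in $\mathbb{R}^n$ to $F$ framed by $g$, up to a constant rotation and scaling of the framing; that is, to $F$ framed by $\lambda Ag$ for constants $A\in SO(k)$, $\lambda>0$. The part $F_-$ in $\{x<0\}$ is isotopic to the mirror image of $F$. In particular, for every oriented framed link $L\subset\mathbb{R}^3$ satisfying the hypotheses of Theorem~\ref{thm:smooth}, the split union of $L$ and its mirror image is, up to isotopy, a whole fiber of a polynomial submersion $\mathbb{R}^3\to\mathbb{R}^2$.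
\end{theorem}

The construction relates $F_+$ to $F$ by an embedding of a half-space, so we need to know that such an embedding cannot tie knots.

\begin{lemma}\label{lem:convex}
Let $W\subset\mathbb{R}^n$ be open and convex. Every orientation-preserving embedding $\Phi:W\to\mathbb{R}^n$ is joined to the inclusion by a smooth family of embeddings.
\end{lemma}

\begin{proof}
Fix $p_0\in W$. For $0<s\le1$ the map $p\mapsto\Phi(p_0)+s^{-1}\bigl(\Phi(p_0+s(p-p_0))-\Phi(p_0)\bigr)$ is an embedding of $W$, being $\Phi$ composed with two homotheties. It equals $\Phi(p_0)+\int_0^1d\Phi(p_0+rs(p-p_0))(p-p_0)\,dr$, so the family extends smoothly to $s=0$ by the affine map $p\mapsto\Phi(p_0)+d\Phi(p_0)(p-p_0)$. This map has positive determinant, and since $GL_n^+(\mathbb{R})$ is connected it is joined to the identity through affine isomorphisms.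
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Take $f=G\circ\sigma$ as constructed, and let $F'=\sigma_+^{-1}(F_0)$, framed by $G_0\circ\sigma_+$. The embedding $\Phi=j\circ\sigma_+:H_+\to\mathbb{R}^n$ preserves orientation by Lemmas~\ref{lem:sigma}(a) and~\ref{lem:model}. It maps $F'$ onto $F$, and $G_0\circ\sigma_+=c+\eta^{-1}A\,(g\circ\Phi)$ near $F'$ by Lemma~\ref{lem:model}(c). By Lemma~\ref{lem:convex}, $F'$ is framed isotopic to $F$ framed by $\eta^{-1}Ag$. The isotopy $\varphi_s$ of Lemma~\ref{lem:stable} preserves $\operatorname{int}P$, so $\tilde\varphi_s=\sigma_+^{-1}\circ\varphi_s\circ\sigma_+$ is a family of diffeomorphisms of $H_+$. It carries $F'$ to $\sigma_+^{-1}(F_1)=F_+$, and $f\circ\tilde\varphi_1=G\circ\varphi_1\circ\sigma_+=G_0\circ\sigma_+$ near $F'$. This proves the first assertion.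

For the second, let $\iota_s(x,y,z,w)=(-x,\,y+2s/x,\,z,\,w)$, a family of diffeomorphisms $H_+\to H_-$ with $\iota_0=\mathrm r$. Since $1-x+x^2(y+2/x)=1+x+x^2y$, we have $\sigma\circ\iota_1=\sigma$, so $f\circ\iota_1=f$ and $\iota_1(F_+)=F_-$. The family $\iota_s\circ\mathrm r$ is an isotopy from $\mathrm r(F_+)$ to $F_-$, and conjugating by $\mathrm r$ an isotopy from $F_+$ to $F$ gives one from $\mathrm r(F_+)$ to $\mathrm r(F)$. The last assertion follows from Theorem~\ref{thm:smooth}, since the plane $x=0$ separates $F_+$ from $F_-$.
\end{proof}

\section{Constraints on a compact fiber in $\mathbb{R}^3$}\label{sec:constraints}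

We recall two invariants. The \emph{linking number} $\operatorname{lk}(\alpha,\beta)\in\mathbb{Z}$ of disjoint oriented links in $\mathbb{R}^3$ is symmetric, additive over components, and depends only on the class of $\alpha$ in $H_1(\mathbb{R}^3\setminus\beta)$; a meridian of a knot has linking number $\pm1$ with it. The \emph{self-linking number} of a framed knot $(C;\nu_1,\nu_2)$ is $\operatorname{lk}(C,C')$, where $C'=\{p+\epsilon\nu_2(p)\}$ is a push-off with $\epsilon>0$ small, oriented parallel to $C$. It is unchanged by homotopies of the framing, and one may push along $\nu_1$ instead, since $\cos s\,\nu_1+\sin s\,\nu_2$ is nowhere tangent to $C$. If a second framing turns $m$ times about $C$ relative to the first, its push-off is homologous, in the boundary torus of a tubular neighborhood, to $C'$ plus $m$ meridians, so the self-linking numbers differ by $\pm m$.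

Second, a loop $E$ in $GL_3^+(\mathbb{R})$ has a class $[E]\in H_1(GL_3^+(\mathbb{R}))=\pi_1(SO(3))=\mathbb{Z}/2$. For the pointwise product, $[EE']=[E]+[E']$, and a loop $R_i(\omega)$ whose angle $\omega$ has degree $m$ has class $m\bmod 2$.

\begin{proposition}\label{prop:D}
Let $f:\mathbb{R}^3\to\mathbb{R}^2$ be any smooth submersion and $L=f^{-1}(y_0)$ a nonempty compact fiber with components $C_1,\dots,C_r$, oriented and framed by $f$. Let $\lambda_i$ be the self-linking number of $C_i$. Then every $\lambda_i$ is odd,
\[
\sum_i\lambda_i+2\sum_{i<j}\operatorname{lk}(C_i,C_j)=0,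
\]
and $r$ is even. In particular, a compact fiber is never a single circle.
\end{proposition}

\begin{proof}
Let $y_0=0$. On all of $\mathbb{R}^3$ let $\nu_1,\nu_2$ be the vector fields orthogonal to $\ker df$ with $df(\nu_i)=e_i$, and let $\tau=\nu_1\times\nu_2/|\nu_1\times\nu_2|$. Along $L$ they give the framing and the orientation.

\emph{Total linking.} The preimage $W=\{f_2=0,\ f_1\ge0\}$ of a ray is a closed subset of $\mathbb{R}^3$ and a surface with boundary $L$, oriented by the transverse field $\nu_2$. Along $L$ the field $\nu_1$ points into $W$, so the boundary orientation is $\pm\tau$ with the same sign on all components. Since $W$ need not be compact, we cut it off. By Sard's theorem there is a ball $B$ with $L\subset\operatorname{int}B$ and $\partial B$ transverse to $W$. Let $L'=\{p+\epsilon\nu_2(p):p\in L\}$, with components $C_i'$. For small $\epsilon$ it lies in $\operatorname{int}B$, and it misses $W$ because $f_2=\epsilon+O(\epsilon^2)>0$ on it. The compact surface $W\cap B$ shows that in $\mathbb{R}^3\setminus L'$ the link $L$ is homologous, up to sign, to the $1$-cycle $W\cap\partial B$.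 This cycle bounds in the sphere $\partial B\subset\mathbb{R}^3\setminus L'$. Hence $0=\operatorname{lk}(L,L')=\sum_{i,j}\operatorname{lk}(C_i,C_j')$. The diagonal terms are the $\lambda_i$, and $\operatorname{lk}(C_i,C'_j)=\operatorname{lk}(C_i,C_j)$ for $i\ne j$.

\emph{Parity.} The frame $(\nu_1,\nu_2,\tau)$ is defined on the contractible space $\mathbb{R}^3$, so its class along $C=C_i$ is $0$. We compute this class a second time by comparison with a Seifert surface of $C$, that is, a compact connected orientable surface $\Sigma\subset\mathbb{R}^3$ with $\partial\Sigma=C$. If $h$ is its genus, then $\chi(\Sigma)=1-2h$ is odd. Let $o$ be the outward unit conormal along $C$, and let $n$ be the unit normal of $\Sigma$ with $(n,o,\tau)$ positive. As $\Sigma$ is orientable and retracts onto a graph, $T\Sigma$ has an orthonormal trivialization $(t_1,t_2)$ with $(n,t_1,t_2)$ positive. The frame $(n,t_1,t_2)$ is defined on $\Sigma$, and $C$ is null-homologous in $\Sigma$, so its class along $C$ is $0$. Next, $(n,o,\tau)=(n,t_1,t_2)R_1(\omega)$, where $\omega$ is the angle of $o$ relative to $(t_1,t_2)$. Extend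 $o$ to a vector field on $\Sigma$ with isolated zeros. By the Poincar\'e--Hopf theorem its indices add up to $\chi(\Sigma)$, and removing small disks about the zeros shows that this sum is $\pm\deg\omega$. Hence $[(n,o,\tau)]=1$. The framing $(n,o)$ has self-linking number $0$, because the push-off along $n$ misses $\Sigma$. After orthonormalizing $(\nu_1,\nu_2)$ we have $(\nu_1,\nu_2,\tau)=(n,o,\tau)R_3(\omega')$ with $\deg\omega'=\pm\lambda_i$. So $0=1+\lambda_i$ in $\mathbb{Z}/2$, and $\lambda_i$ is odd. Reducing the identity modulo $2$ shows that $r$ is even.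
\end{proof}

For the link of Lemma~\ref{lem:link}, the framing $(n,e_3)$ of $C$ comes from the flat disk and has self-linking number $0$, so the twisted framing has $\lambda_1=\pm1$. The reflection gives $\lambda_2=-\lambda_1$, and $\operatorname{lk}(C,\rho(C))=0$, in agreement with the proposition.

\section{Other dimensions and limits of the method}\label{sec:dims}

\begin{corollary}\label{cor:E}
Let $n>k\ge1$.
\begin{enumerate}
\item[(a)] A polynomial submersion $\mathbb{R}^n\to\mathbb{R}^k$ with a nonempty compact fiber exists if and only if a smooth one exists.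
\item[(b)] Such polynomial submersions exist whenever $1\le n-k\le k/2$.
\item[(c)] They do not exist for $k=1$.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) is Theorem~\ref{thm:B}, and (c) is Lemma~\ref{lem:k1}. For (b) let $l=n-k$, and take the product of $l$ copies of the map $f$ of Theorem~\ref{thm:A} with the identity of $\mathbb{R}^{k-2l}$. This is a polynomial submersion from $\mathbb{R}^{3l+k-2l}=\mathbb{R}^n$ to $\mathbb{R}^k$, and the product of $l$ copies of the compact fiber of $f$ with a point is one of its fibers.
\end{proof}

\begin{remark}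
The construction produces fibers of the form $L\sqcup\mathrm r(L)$, with four circles for the link of Section~\ref{sec:link}, while Proposition~\ref{prop:D} requires at least two. We do not determine whether a polynomial submersion $\mathbb{R}^3\to\mathbb{R}^2$ can have a compact fiber with exactly two components, nor whether every link as in Theorem~\ref{thm:smooth} is by itself a fiber of a polynomial submersion.
\end{remark}

\begin{thebibliography}{9}
\bibitem{unlinking}
\emph{Unlinking singular loci from regular fibers and its application to submersions},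
\texttt{https://catalog.lib.kyushu-u.ac.jp/opac\_download\_md/4485669/4485669.pdf}
\end{thebibliography}
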